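# Singular Jacobi–Trudi matrices over finite fields, counted through greatest common divisors of binary forms

## 1. A functional on binary forms and the form that generates its annihilator

Let $q$ be a prime power, $S=\mathbb F_q[s,t]$, and let $S_N$ be the space of forms (homogeneous polynomials) of degree $N$, so $\dim S_N=N+1$ for $N\ge0$. Put $S_N=0$ for $N<0$; then $\dim S_N=N+1$ holds also for $N=-1$. Every factor of a form is a form, and forms factor uniquely into irreducible forms up to scalars, so gcds of forms make sense up to scalars.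

Fix $d,k\ge1$ and put $D=d+k-1$. A vector $x=(x_0,\dots,x_D)\in\mathbb F_q^{D+1}$ is the same thing as a linear functional $L$ on $S_D$, through
$$L(s^{D-m}t^m)=x_m\qquad(0\le m\le D).$$
The object on which everything below turns is
$$\mathrm{Ann}(L)=\{f\in S_d:\ L(fu)=0\text{ for all }u\in S_{k-1}\}\subset S_d .$$

*Example.* Fix $c\in\mathbb F_q$ and let $x_m=c^m$. Then $L(f)=f(1,c)$, and $L(fu)=f(1,c)u(1,c)$ vanishes for all $u$ exactly when $f(1,c)=0$. So $\mathrm{Ann}(L)=(t-cs)S_{d-1}$: the annihilator consists of all multiples, in degree $d$, of one form.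

When $k\ge d$ this is the general picture. Sections 5 and 6 prove that if $\mathrm{Ann}(L)\neq0$, then $\mathrm{Ann}(L)=\varphi S_{d-e}$ for a form $\varphi$ of some degree $e\le d$, unique up to scalars, and that each $\varphi$ arises from exactly $w(\varphi)$ functionals $L$, where $w$ is the following weight.

**Definition (the weight $w$).** For a nonzero form, or a nonzero one-variable polynomial, $\varphi$ of degree $e$ over $\mathbb F_q$,
$$w(\varphi)=q^{e}\prod_{P\mid\varphi}\bigl(1-q^{-\deg P}\bigr),$$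
with $P$ running over the distinct irreducible factors of $\varphi$ (up to scalars).

Thus $w(1)=1$, $w(t^i)=q^i-q^{i-1}$ for $i\ge1$, and $w(st)=(q-1)^2$. Always $w(\varphi)>0$, and $w(\varphi_1\varphi_2)=w(\varphi_1)w(\varphi_2)$ for coprime $\varphi_1,\varphi_2$. If $g$ is a polynomial of degree $m$, then $w(g)$ is determined by its factorization type (the degrees and multiplicities of its irreducible factors). So, for given $m$, it is the value at $q$ of one of finitely many polynomials.

The condition $k\ge d$ matters. Take $d=2$, $k=1$, so $D=2$, and $x=(0,1,0)$. Then $\mathrm{Ann}(L)=\langle s^2,t^2\rangle$, whose gcd is $1$, but $\mathrm{Ann}(L)\ne S_2$.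

What is this for? Take a set of exponents $A\subset\{0,\dots,d\}$ and the matrix $M$ with rows
$$(x_a,x_{a+1},\dots,x_{a+k-1}),\qquad a\in A .$$
Its entry in row $a$ and column $j$ is $x_{a+j-1}=L\bigl(s^{d-a}t^a\cdot s^{k-j}t^{j-1}\bigr)$. As $j$ runs over $1,\dots,k$, the second factor runs over a basis of $S_{k-1}$. So $\sum_a c_a\,(\text{row }a)=0$ holds if and only if $\sum_a c_as^{d-a}t^a\in\mathrm{Ann}(L)$. With
$$V=\langle s^{d-a}t^a:\ a\in A\rangle\subset S_d,$$
the linear relations among the rows of $M$ are exactly the elements of $V\cap\mathrm{Ann}(L)$. Counting the $x$ for which $M$ drops rank becomes a weighted count of forms $\varphi$ that have multiples with all exponents in $A$. We may choose $A$, and the choice will force this count to involve the roots of a prescribed cubic, or the points of an elliptic curve. Matrices such as $M$ are pieces of Jacobi–Trudi matrices, which is where the problem comes from.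

## 2. Random Jacobi–Trudi determinants and two theorems

For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_k\geq 1)$ the Schur function is given by the Jacobi–Trudi determinant
$$s_\lambda=\det\bigl(h_{\lambda_i-i+j}\bigr)_{i,j=1}^k,\qquad h_0=1,\quad h_m=0\ (m<0).$$
Give each of $h_1,h_2,\dots$ a value in $\mathbb F_q$, independently and uniformly. Then $s_\lambda$ is a random element of $\mathbb F_q$; let $P(s_\lambda\mapsto0)$ be the probability that it is $0$. How does this number depend on $q$?

The source of the problem, "Jacobi-Trudi Determinants Over Finite Fields" (http://www.math.umn.edu/%7Ereiner/REU/REU2016notes/problem-3-presentation.pdf), notes that it need not be a rational function of $q$: for $\lambda=(4,4,2,2)$,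
$$P(s_{\lambda}\mapsto 0)=\begin{cases}\dfrac{q^4+(q-1)(q^2-q)}{q^5}, & q\equiv 0 \pmod 2,\\[2mm] \dfrac{q^4+(q-1)(q^2-q+1)}{q^5}, & q\equiv 1\pmod 2,\end{cases}$$
and $(4,4,3,2)$, $(4,4,3,3)$ are further examples. In this example the dependence is on a residue class.

**Definition (quasi-rational).** $P(s_\lambda\mapsto0)$ is a *quasi-rational* function of $q$ if there are a positive integer $N$ and $R_0,\dots,R_{N-1}\in\mathbb Q(t)$ with $P(s_\lambda\mapsto0)=R_r(q)$ for every prime power $q\equiv r\pmod N$. Both $N$ and the $R_r$ may depend on $\lambda$.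

For $(4,4,2,2)$ one takes $N=2$. The conjecture says that $P(s_\lambda\mapsto 0)$ is quasi-rational for every $\lambda$. It is false. Let
$$F(v)=v^3-2v^2+3v-1,\qquad g_v(t)=t^3-t^2+t-v .$$

**Theorem 1.** Let $\lambda=(89,79,69,59,49,39,29,19,13,11,11)$. For every prime power $q$,
$$P(s_\lambda\mapsto 0)=1-\Bigl(1-\frac{q^{14}+q^{13}+q^{12}-q^{10}-2q^5+q^3-T_q}{q^{22}}\Bigr)\prod_{i=1}^{7}(1-q^{-i}),\qquad T_q=q(q-1)\sum_{v\in\mathbb F_q,\ F(v)=0} w(g_v).$$
This is not a quasi-rational function of $q$. So the conjecture is false.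

**Theorem 2.** Let $\lambda'=(97,86,75,64,53,42,31,20,14,12,12,12)$. There do not exist finitely many rational functions $R_1,\dots,R_s\in\mathbb C(t)$ with $P(s_{\lambda'}\mapsto0)\in\{R_1(p),\dots,R_s(p)\}$ (probability over $\mathbb F_p$) for all but finitely many primes $p$.

Theorem 2 is a stronger kind of failure. The conjecture cannot be repaired by replacing residue classes with Frobenius classes, or with any other finite partition of the primes.

*The quantity $T_q$ for small $q$.* Over $\mathbb F_2$, $F=v^3+v+1$ has no root, so $T_2=0$. Over $\mathbb F_3$, $F=v^3+v^2+2$ takes the values $2,1,2$ at $0,1,2$, so $T_3=0$. Over $\mathbb F_5$, $F=(v-2)(v^2+3)$, and $-3=2$ is not a square, so the only root is $v=2$. Here $g_2=t^3-t^2+t-2=(t-4)(t^2+3t+3)$, and the quadratic has discriminant $-3=2$, so it is irreducible. Hence $w(g_2)=(5-1)(25-1)=96$ and $T_5=5\cdot4\cdot96=1920$.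

## 3. The partitions $(1)$, $(2,2)$ and $(4,3,3)$

For $\lambda=(1)$, $s_\lambda=h_1$ and the probability is $1/q$.

For $\lambda=(2,2)$, $s_\lambda=h_2^2-h_1h_3$. If $h_1\ne0$, then $h_2$ is free and $h_3$ is determined: $(q-1)q$ solutions. If $h_1=0$, then $h_2=0$ and $h_3$ is free: $q$ solutions. In total $q^2$ out of $q^3$, so again $1/q$.

For $\lambda=(4,3,3)$ the matrix has rows $(h_4,h_5,h_6)$, $(h_2,h_3,h_4)$, $(h_1,h_2,h_3)$. Write $x_m=h_{m+1}$. The windows begin at $x_3,x_1,x_0$, so up to order this is $M$ for $A=\{0,1,3\}$, $d=k=3$. Put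
$$m_{12}=x_0x_2-x_1^2,\qquad m_{13}=x_0x_3-x_1x_2,\qquad m_{23}=x_1x_3-x_2^2 .$$
Up to sign the determinant is $x_3m_{23}-x_4m_{13}+x_5m_{12}$, and $x_4,x_5$ occur nowhere else. If $(m_{12},m_{13})\ne(0,0)$, exactly $q$ of the $q^2$ pairs $(x_4,x_5)$ make it vanish. Now suppose $m_{12}=m_{13}=0$.

If $x_0\neq0$, then $x_2=x_1^2/x_0$, $x_3=x_1^3/x_0^2$: there are $q(q-1)$ such quadruples $(x_0,\dots,x_3)$, and $m_{23}=0$ for all of them. If $x_0=0$, then $x_1=0$ and $x_2,x_3$ are free: there are $q^2$ quadruples, with $x_3m_{23}=-x_3x_2^2$, which vanishes for $2q-1$ of them. Thus $2q^2-q$ quadruples have $m_{12}=m_{13}=0$, and $q^2+q-1$ of these give determinant $0$ for all $(x_4,x_5)$, the others for none. The number of singular $x$ is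
$$(q^4-2q^2+q)\,q+(q^2+q-1)\,q^2=q^5+q^4-q^3 .$$
So $P(s_{(4,3,3)}\mapsto0)=(q^2+q-1)/q^3$. We shall check our general formula against this number.

## 4. From the two partitions to matrices of windows

The purpose of this section is to strip the two large determinants down to matrices $M$ with four and five rows.

**Standing notation.** $A=\{0=a_1<\dots<a_n=d\}$ with $n\ge2$; $k\ge d$ and $k\ge n$; $D=d+k-1$; $M$ is the $n\times k$ matrix of Section 1, with $x\in\mathbb F_q^{D+1}$ uniform; $B=B_A(q)$ is the number of $x$ for which the rows of $M$ are linearly dependent.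

Row $i$ of the Jacobi–Trudi matrix is the window $h_u,h_{u+1},\dots,h_{u+k-1}$ with $u=\lambda_i-i+1$.

For $\lambda$ we have $k=11$. Rows $11,10,9,8$ start at $u=1,2,5,12$. Rows $7,6,5,4,3,2,1$ start at $u=23,34,45,56,67,78,89$. Every index is at least $1$, so no entry is the constant $h_0$ or $0$. With $x_m=h_{m+1}$, the last four rows form $M$ for $A=\{0,1,4,11\}$, $d=k=11$, and use exactly $h_1,\dots,h_{22}$. The other seven windows have length $11$ and starts $11$ apart beginning at $23$. So they are disjoint from each other and from $h_1,\dots,h_{22}$.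

For $\lambda'$ we have $k=12$. Rows $12,11,10,9,8$ start at $1,2,3,6,13$, and rows $7,\dots,1$ start at $25,37,49,61,73,85,97$. The last five rows form $M$ for $A=\{0,1,2,5,12\}$, $d=k=12$, and use $h_1,\dots,h_{24}$. The other seven windows have length $12$ and are disjoint from each other and from these.

So in both cases the determinant is built from $M$ and from $k-n=7$ independent uniform vectors of $\mathbb F_q^k$, independent of $M$. It is nonzero if and only if $M$ has rank $n$ and the seven vectors complete its row space to $\mathbb F_q^k$. If the span has dimension $j$ so far, the next vector avoids it with probability $1-q^{j-k}$. Multiplying over $j=n,\dots,k-1$, we get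
$$P(s\mapsto0)=1-\Bigl(1-\frac{B_A(q)}{q^{d+k}}\Bigr)\prod_{i=1}^{k-n}(1-q^{-i}).\tag{1}$$
It remains to understand $B_A(q)$.

## 5. The first moment of the number of relations, and how a gcd enters the second

The sensible first approach is to count relations instead of singular matrices. Fix $0\ne c\in V$. The functionals $L$ with $c\in\mathrm{Ann}(L)$ are those that vanish on $cS_{k-1}$, which has dimension $k$. There are $q^{D+1-k}=q^d$ of them, whatever $c$ is. So the number of pairs $(c,L)$ with $0\neq c\in V\cap\mathrm{Ann}(L)$ is exactly $(q^n-1)q^d$. If every singular $M$ had a one-dimensional space of relations, we could divide by $q-1$ and be done.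

But relation spaces can be larger. To correct for this one counts triples $(c,c',L)$ with $c,c'$ linearly independent, and now the number of $L$ does depend on the pair. We need the dimension of $cS_{k-1}+c'S_{k-1}$, which the next lemma computes.

**Lemma 1.** If $f,g$ are coprime nonzero forms of degrees $m,n'$ and $N\ge m+n'-1$, then $fS_{N-m}+gS_{N-n'}=S_N$.

*Proof.* Consider $(u,v)\mapsto fu+gv$ on $S_{N-m}\oplus S_{N-n'}$. If $fu=-gv$, then coprimality gives $g\mid u$. Write $u=gh$; then $v=-fh$, with $h\in S_{N-m-n'}$. So the kernel is a copy of $S_{N-m-n'}$. Since $N-m$, $N-n'$ and $N-m-n'$ are all $\ge-1$, the formula $\dim S_j=j+1$ applies to all three, and the image has dimension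
$$(N-m+1)+(N-n'+1)-(N-m-n'+1)=N+1=\dim S_N.\qquad\square$$

Now let $c,c'\in V$ be independent, $h=\gcd(c,c')$, $e=\deg h$, $c=h\alpha$, $c'=h\beta$. Since $D\ge2d-1$ (this is $k\ge d$), we have $D-e\ge2(d-e)-1$. So Lemma 1 gives $cS_{k-1}+c'S_{k-1}=h\,(\alpha S_{D-d}+\beta S_{D-d})=hS_{D-e}$, a space of codimension $e$. The pair $(c,c')$ is killed by $q^{\deg\gcd(c,c')}$ functionals.

This is where the approach stops. The second moment is a statement about gcds of polynomials with prescribed exponents, and there is no reason for it to be a polynomial in $q$. The way on is to stop averaging over pairs and to sort the functionals $L$ by the gcd of their whole annihilator.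

## 6. The annihilator is the set of multiples of one form

**Lemma 2.** Let $k\ge d$. If $\mathrm{Ann}(L)\ne0$, let $\varphi$ be the gcd of its elements and $e=\deg\varphi\le d$. Then $L(\varphi S_{D-e})=0$ and $\mathrm{Ann}(L)=\varphi S_{d-e}$.

*Proof.* The purpose of the induction is to pass from "$L$ kills the multiples of each $f_j$" to "$L$ kills the multiples of their gcd". Let $f_1,\dots,f_r$ be a basis of $\mathrm{Ann}(L)$, $\varphi_j=\gcd(f_1,\dots,f_j)$ and $e_j=\deg\varphi_j$. We show $L(\varphi_jS_{D-e_j})=0$ by induction on $j$.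

For $j=1$, $\varphi_1=f_1$ has degree $d$ and $D-d=k-1$, so the claim is the definition of $\mathrm{Ann}(L)$.

For the step write $\varphi_j=\varphi_{j+1}\alpha$ and $f_{j+1}=\varphi_{j+1}\beta$ with $\alpha,\beta$ coprime, $\deg\alpha=e_j-e_{j+1}$, $\deg\beta=d-e_{j+1}$. Since $e_j\le d$,
$$D\ge2d-1\ge e_j+d-e_{j+1}-1,\qquad\text{so}\qquad D-e_{j+1}\ge\deg\alpha+\deg\beta-1 .$$
Lemma 1 with $N=D-e_{j+1}$ gives $S_{D-e_{j+1}}=\alpha S_{D-e_j}+\beta S_{D-d}$. Multiplying by $\varphi_{j+1}$,
$$\varphi_{j+1}S_{D-e_{j+1}}=\varphi_jS_{D-e_j}+f_{j+1}S_{D-d}.$$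
Now $L$ kills the first summand by induction and the second because $f_{j+1}\in\mathrm{Ann}(L)$.

At $j=r$ we get $L(\varphi S_{D-e})=0$. Since $\varphi S_{d-e}\cdot S_{k-1}\subset\varphi S_{D-e}$, this gives $\varphi S_{d-e}\subseteq\mathrm{Ann}(L)$. The reverse inclusion holds because $\varphi$ divides every element of $\mathrm{Ann}(L)$. $\square$

The form $\varphi$ is determined up to scalars by $\varphi S_{d-e}$, as the gcd of that space: the forms $s^{d-e}$ and $t^{d-e}$ in $S_{d-e}$ are coprime.

**Lemma 3.** Let $k\ge d$. For each form $\varphi\ne0$ (up to scalars) of degree $e\le d$, the number of $L$ with $\mathrm{Ann}(L)=\varphi S_{d-e}$ is $w(\varphi)$.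

*Proof.* Let $w'(\varphi)$ be that number. We compute $\sum_{\varphi'\mid\varphi}w'(\varphi')$ by showing that
$$L(\varphi S_{D-e})=0\iff\mathrm{Ann}(L)=\varphi'S_{d-e'}\text{ for some }\varphi'\mid\varphi\quad(e'=\deg\varphi').$$
If $L(\varphi S_{D-e})=0$, then $0\ne\varphi S_{d-e}\subseteq\mathrm{Ann}(L)$. By Lemma 2, $\mathrm{Ann}(L)=\varphi'S_{d-e'}$, where $\varphi'$ divides every element of $\varphi S_{d-e}$, hence divides their gcd $\varphi$. Conversely, if $\mathrm{Ann}(L)=\varphi'S_{d-e'}$ with $\varphi'\mid\varphi$, then $L(\varphi'S_{D-e'})=0$ by Lemma 2, and $\varphi S_{D-e}\subset\varphi'S_{D-e'}$.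

As $\varphi S_{D-e}$ has codimension $e$ in $S_D$, there are $q^e$ functionals on the left side, so $\sum_{\varphi'\mid\varphi}w'(\varphi')=q^e$. The function $w$ satisfies the same identity. Both sides are multiplicative, and for $\varphi=P^b$ with $P$ irreducible of degree $\delta$,
$$1+\sum_{j=1}^bq^{j\delta}(1-q^{-\delta})=1+\sum_{j=1}^b\bigl(q^{j\delta}-q^{(j-1)\delta}\bigr)=q^{b\delta}.$$
The identity determines $w'(\varphi)$ from the values at proper divisors, so $w'=w$ by induction on $e$. $\square$

*Check with $d=1$, $k=2$.* The forms are $1$, of weight $1$, and $q+1$ linear forms, each of weight $q-1$. So $1+(q+1)(q-1)=q^2$ functionals have $\mathrm{Ann}(L)\ne0$. These are the singular matrices with rows $(x_0,x_1),(x_1,x_2)$, and $q^2$ agrees with the count for $(2,2)$.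

## 7. A formula for the number of singular matrices

**Step 1. From relation spaces to weights.** For a form $\varphi$ of degree $e\le d$ put $r(\varphi)=n-\dim(V\cap\varphi S_{d-e})$, and let $B_i$ be the number of $L$ with $\dim(V\cap\mathrm{Ann}(L))=i$. If $i\ge1$, then $\mathrm{Ann}(L)\ne0$, and Lemmas 2 and 3 give
$$B_i=\sum_{\deg\varphi\le d,\ r(\varphi)=n-i}w(\varphi)\qquad(i\ge1),$$
with the sum over forms up to scalars. The first-moment count of Section 5 says $\sum_{i\ge1}(q^i-1)B_i=(q^n-1)q^d$. Solve it for $B_1$ and insert in $B=\sum_{i\ge1}B_i$: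
$$B=q^d\,\frac{q^n-1}{q-1}-\sum_{i=2}^{n}\frac{q^i-q}{q-1}\,B_i .\tag{2}$$
So only forms with $r(\varphi)\le n-2$ matter.

**Step 2. Computing $r(\varphi)$.** Up to scalars, a form is uniquely $\varphi=s^jt^i\cdot s^mg(t/s)$ with $g\in\mathbb F_q[t]$ monic of degree $m$ and $g(0)\ne0$; the three factors $s^j$, $t^i$, $s^mg(t/s)$ are pairwise coprime. Then $\deg\varphi=i+j+m\le d$ and $w(\varphi)=w(s^j)w(t^i)w(g)$. For a finite set $C\subset\mathbb Z_{\ge0}$ let
$$\rho_C(g)=\dim\langle t^a:a\in C\rangle\subset\mathbb F_q[t]/(g),\qquad J=J(i,j)=\{a\in A:\ a<i\text{ or }a>d-j\}.$$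
A form $\sum_{a\in A}c_as^{d-a}t^a$ is divisible by $t^i$ iff $c_a=0$ for $a<i$, by $s^j$ iff $c_a=0$ for $a>d-j$, and by $s^mg(t/s)$ iff $g\mid\sum c_at^a$. So $V\cap\varphi S_{d-e}$ is the space of relations among the $t^a$, $a\in A\setminus J$, modulo $g$. It has dimension $n-|J|-\rho_{A\setminus J}(g)$, and
$$r(\varphi)=|J|+\rho_{A\setminus J}(g).\tag{3}$$

**Step 3. Three facts on $\rho_C$.** Note that $t$ is a unit mod $g$.

* (a) $\rho_{C+1}=\rho_C$ and $\rho_C\le\min(|C|,m)$. If $C\ne\emptyset$ and $m\ge1$, then $\rho_C\ge1$.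
* (b) If $C$ contains $h$ consecutive integers, then $\rho_C(g)\ge\min(h,m)$. Indeed, after division by a power of $t$ we have $1,t,\dots,t^{h-1}$, and the first $\min(h,m)$ of these are independent mod $g$.
* (c) If the differences of elements of $C$ have gcd $1$ and $m\ge2$, then $\rho_C(g)\ge2$. Otherwise $\rho_C=1$, so every $t^{a-a'}$ is a scalar mod $g$; since the gcd is $1$, $t$ itself is a scalar mod $g$, which forces $m\le1$.

**Step 4. Sums of weights.** Put $W_m=\sum w(g)$ over monic $g$ of degree $m$ with $g(0)\neq0$. Summing $\sum_{g'\mid g}w(g')=q^{\deg g}$ against $u^{\deg g}$ over all monic $g$ gives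
$$\frac1{1-q^2u}=\Bigl(\sum_gw(g)u^{\deg g}\Bigr)\frac1{1-qu},\qquad\text{so}\qquad\sum_gw(g)u^{\deg g}=\frac{1-qu}{1-q^2u}.$$
The same argument on powers of $t$ gives $\sum_bw(t^b)u^b=(1-u)/(1-qu)$. Dividing by this Euler factor,
$$\sum_mW_mu^m=\frac{(1-qu)^2}{(1-u)(1-q^2u)},\qquad W_0=1,\quad W_1=(q-1)^2,\quad W_2=(q-1)^2(q^2+1),\tag{4}$$
and every $W_m$ is a polynomial in $q$. (The $u^2$-coefficient is $(1+q^2+q^4)-2q(1+q^2)+q^2=q^4-2q^3+2q^2-2q+1$, which is $(q-1)^2(q^2+1)$.) Finally, $\sum_{j=a+1}^bw(s^j)=q^b-q^a$, and the same for powers of $t$.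

**Check: $A=\{0,1,3\}$, $d=k=3$.** We need $r\le1$. For $(i,j)=(0,0)$: $r=\rho_A(g)$ is $0$ for $m=0$, $1$ for $m=1$, and $\ge2$ for $m\ge2$ by (b). For $(1,0)$, and for $(0,1),(0,2)$ where $J=\{3\}$, $|J|=1$ and only $m=0$ gives $r=1$. Otherwise $|J|\ge2$. So $B_3=1$, $B_2=(q-1)^2+(q-1)+(q^2-1)=2q^2-q-1$, and (2) gives
$$B=q^3(q^2+q+1)-q(2q^2-q-1)-(q^2+q)=q^5+q^4-q^3,$$
as found by hand in Section 3.

A hopeful person now tries to prove the conjecture: if only blocks such as $W_m$, $w(s^j)$, $w(t^i)$ occur, the answer is a polynomial. The hope breaks as soon as $g$ may have degree larger than $\rho_A(g)$ in a relevant case. For $A=\{0,1,4,11\}$ the case to fear is $\deg g\ge3$ with $\rho_A(g)=2$. This asks for cubics modulo which $t^4$ and $t^{11}$ both fall into the plane $\langle1,t\rangle$: two conditions on three coefficients. Rescaling $t$ respects the conditions, so up to scaling we expect finitely many solutions, namely the roots of some fixed polynomial. If that polynomial were a quadratic over $\mathbb Q$, the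 number of its roots mod $p$ would be governed by a Legendre symbol, hence by a residue class, and it would be no threat to the conjecture. A cubic with group $S_3$ is another matter.

## 8. The exponents $0,1,4,11$: forms with $r\le2$

Here $d=k=11$, $n=4$. The purpose is to reduce $B$ to a single unknown sum. The elements of $A$ below $i$ are: none for $i=0$; $0$ for $i=1$; $0,1$ for $2\le i\le4$; at least three for $i\ge5$. Those above $11-j$ are: none for $j=0$; $11$ for $1\le j\le7$; $4,11$ for $8\le j\le10$; $1,4,11$ for $j=11$. By (3) and facts (a)–(c) the forms with $r\le2$, apart from $\varphi=1$ (the only one with $r=0$), are as follows.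

| $(i,j)$ | $J$ | $r=1$ | $r=2$ |
|---|---|---|---|
| $(0,0)$ | $\emptyset$ | $m=1$ | $m=2$; and $m\ge3$ with $\rho_A(g)=2$ |
| $(1,0)$ | $\{0\}$ | $m=0$ | $m=1$ |
| $(2..4,0)$ | $\{0,1\}$ | – | $m=0$ |
| $(0,1..7)$ | $\{11\}$ | $m=0$ | $m=1$ |
| $(0,8..10)$ | $\{4,11\}$ | – | $m=0$ |
| $(1,1..7)$ | $\{0,11\}$ | – | $m=0$ |

In row $(0,0)$, fact (b) with $\{0,1\}\subset A$ gives $\rho_A=2$ for $m=2$ and $\rho_A\ge2$ for $m\geq3$. In row $(1,0)$ we have $A\setminus J=\{1,4,11\}$ with differences $3,7,10$, so (c) gives $r\ge3$ for $m\ge2$. In row $(0,1..7)$ we have $A\setminus J=\{0,1,4\}$, so (b) gives $r\ge3$ for $m\ge2$. In the rows with $|J|=2$, any $m\ge1$ gives $r\ge3$ by (a). For all other $(i,j)$, $|J|\ge3$.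

Therefore $B_4=1$ and
$$B_3=W_1+w(t)+\sum_{j=1}^7w(s^j)=(q-1)^2+(q-1)+(q^7-1)=q^7+q^2-q-1 .$$
With
$$\mathcal C=\sum_{\deg g\ge3,\ g(0)\ne0,\ \rho_A(g)=2}w(g)\qquad(g\text{ monic}),$$
the last column of the table gives
$$\begin{aligned}B_2&=\mathcal C+(q-1)^2(q^2+1)+(q-1)^2\bigl[(q-1)+(q^7-1)\bigr]+(q^4-q)+(q^{10}-q^7)+(q-1)(q^7-1)\\&=\mathcal C+q^{10}+q^9-q^8-q^7+2q^4-q^3-2q^2+q .\end{aligned}$$
To check the last line: the second term is $q^4-2q^3+2q^2-2q+1$, the third is $q^9-2q^8+q^7+q^3-4q^2+5q-2$, and the last is $q^8-q^7-q+1$.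

For $n=4$ the coefficients $(q^i-q)/(q-1)$ in (2) are $q$, $q^2+q$, $q^3+q^2+q$. We have $(q^2+q)B_3=q^9+q^8+q^4-2q^2-q$, so
$$qB_2+(q^2+q)B_3+(q^3+q^2+q)=q\,\mathcal C+q^{11}+q^{10}+2q^5-q^3 .$$
Hence $B=q^{11}(q^3+q^2+q+1)-(\cdots)$ becomes
$$B=q^{14}+q^{13}+q^{12}-q^{10}-2q^5+q^3-q\,\mathcal C.\tag{5}$$

## 9. Cubics modulo which $t^4$ and $t^{11}$ lie in $\langle 1,t\rangle$

The purpose of this section is to compute $\mathcal C$. Let $g$ be monic, $\deg g\ge3$, $g(0)\ne0$. Since $1,t$ are independent mod $g$, $\rho_A(g)=2$ if and only if $t^4,t^{11}\in\langle1,t\rangle$ mod $g$. The first condition says $g\mid t^4-\beta t-\alpha$ for some $\alpha,\beta$, so $\deg g\le4$.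

**Degree 4.** Then $g=t^4-\beta t-\alpha$ with $\alpha=-g(0)\ne0$, and
$$t^{11}=(t^4)^2t^3\equiv(\beta t+\alpha)^2t^3=\beta^2t^5+2\alpha\beta t^4+\alpha^2t^3 .$$
Mod $g$, $t^4\equiv\beta t+\alpha$ and $t^5\equiv\beta t^2+\alpha t$ contribute nothing to $t^3$. So the $t^3$-coefficient of $t^{11}$ is $\alpha^2\ne0$, and no such $g$ exists.

**Degree 3.** Let $g=t^3-e_1t^2+e_2t-e_3$ with $e_3\ne0$. From
$$(t+e_1)g=t^4-(e_1^2-e_2)t^2+(e_1e_2-e_3)t-e_1e_3$$
the condition on $t^4$ is $e_2=e_1^2$. Then $t^4\equiv\gamma t+\delta$ with $\gamma=e_3-e_1^3$, $\delta=e_1e_3$, and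
$$t^{11}\equiv(\gamma t+\delta)^2t^3=\gamma^2t^5+2\gamma\delta t^4+\delta^2t^3,\qquad t^5\equiv\gamma t^2+\delta t,\quad t^4\equiv\gamma t+\delta,\quad t^3\equiv e_1t^2-e_2t+e_3 .$$
The $t^2$-coefficient of $t^{11}$ is
$$\gamma^3+\delta^2e_1=(e_3-e_1^3)^3+e_1^3e_3^2 .$$
If $e_1=0$, it equals $e_3^3\ne0$: no solutions. If $e_1\ne0$, put $v=e_3/e_1^3$. It equals $e_1^9\bigl[(v-1)^3+v^2\bigr]=e_1^9F(v)$, so the condition is $F(v)=0$. Since $F(0)=-1$, a root $v$ is nonzero, so $e_3\ne0$ is automatic. With $\mu=e_1$, the solutions are exactly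
$$g=t^3-\mu t^2+\mu^2t-v\mu^3=\mu^3g_v(t/\mu),\qquad\mu\in\mathbb F_q^*,\quad F(v)=0,$$
and the pair $(\mu,v)$ is determined by $g$. Rescaling $t$ preserves the factorization type, so $w(g)=w(g_v)$. Thus
$$\mathcal C=(q-1)\sum_{v\in\mathbb F_q,\ F(v)=0}w(g_v),\qquad q\,\mathcal C=T_q .\tag{6}$$
With (5) and (1) (where $d+k=22$, $k-n=7$), this is the formula of Theorem 1, for every prime power $q$.

## 10. An $S_3$-extension against residue classes

We now show that the formula is not quasi-rational.

**Step 1. The Galois group of $F$.** Since $F(1)=1$ and $F(-1)=-7$, $F$ has no rational root and is irreducible. For a cubic $v^3+bv^2+cv+d_0$ the discriminant is $b^2c^2-4c^3-4b^3d_0-27d_0^2+18bcd_0$. Here it is $36-108-32-27+108=-23$, not a square in $\mathbb Q$. So the splitting field $K$ of $F$ has $\mathrm{Gal}(K/\mathbb Q)=S_3$.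

**Step 2. Two kinds of primes in the class of $1$.** Suppose $P(s_\lambda\mapsto0)$ is quasi-rational with modulus $N$, and let $R$ be the rational function attached to the class $q\equiv1\pmod N$. The field $K\cap\mathbb Q(\zeta_N)$ is abelian over $\mathbb Q$ and contained in $K$, so it has degree at most $2$, because the abelian quotients of $S_3$ have order at most $2$. Hence
$$\mathrm{Gal}\bigl(K\mathbb Q(\zeta_N)/\mathbb Q(\zeta_N)\bigr)\cong\mathrm{Gal}\bigl(K/K\cap\mathbb Q(\zeta_N)\bigr)$$
contains an element of order $3$. Chebotarev's density theorem says that every conjugacy class of $\mathrm{Gal}(K\mathbb Q(\zeta_N)/\mathbb Q)$ is the Frobenius class of infinitely many primes. A prime $p\nmid N$ is $\equiv1\pmod N$ exactly when its Frobenius fixes $\zeta_N$. For $p\neq23$ the Frobenius permutes the roots of $F$ with cycle lengths equal to the degrees of the factors of $F$ mod $p$. So: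

* (i) there are infinitely many primes $p\equiv1\pmod N$ whose Frobenius is a $3$-cycle on the roots of $F$; then $F$ has no root mod $p$ and $T_p=0$;
* (ii) there are infinitely many primes $p\equiv1\pmod N$ that split completely in $K\mathbb Q(\zeta_N)$; then $F$ has a root mod $p$, and $T_p>0$ because all weights $w$ are positive.

**Step 3. Contradiction.** Let $P_0\in\mathbb Q(t)$ be the formula of Theorem 1 with $T_q$ replaced by $0$. By (i), $R(p)=P_0(p)$ for infinitely many $p$, so $R=P_0$; its only pole is at $0$. For $p$ as in (ii),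
$$P(s_\lambda\mapsto0)=P_0(p)-\frac{T_p}{p^{22}}\prod_{i=1}^7(1-p^{-i})<P_0(p)=R(p),$$
which contradicts $P(s_\lambda\mapsto0)=R(p)$. Theorem 1 is proved, and the conjecture is disproved. $\blacksquare$

## 11. Five rows, exponents $0,1,2,5,12$: forms with $r\le3$

The formula of Theorem 1 still takes only finitely many shapes. The set of roots of $F$ has at most three elements, and each $w(g_v)$ is one of finitely many polynomials in $q$. To prove Theorem 2 we need an unbounded supply of values. Quartics $g$ with $t^5,t^{12}\in\langle1,t,t^2\rangle$ satisfy two conditions on four coefficients, and the conditions are again compatible with rescaling. So up to scaling one expects a curve, and its number of points over $\mathbb F_p$ can fluctuate with $p$.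

From now on $q=p>31$ is prime, $A=\{0,1,2,5,12\}$, $d=k=12$, $n=5$. The elements of $A$ below $i$ are: none ($i=0$); $0$ ($i=1$); $0,1$ ($i=2$); $0,1,2$ ($3\le i\le5$); at least four ($i\ge6$). Those above $12-j$ are: none ($j=0$); $12$ ($1\le j\le7$); $5,12$ ($8\le j\le10$); $2,5,12$ ($j=11$); $1,2,5,12$ ($j=12$). By (3) and (a)–(c) the forms with $r\le3$ are as follows.

* $(0,0)$: $m\le3$, with $r=m$ by (b); or $m\ge4$ with $\rho_A(g)=3$, where $r=3$.
* $(1,0)$: $A\setminus J=\{1,2,5,12\}$. Here $m\le2$ gives $r=1+m$. For $m\ge3$, $r\le 3$ requires $\rho_{\{1,2,5,12\}}(g)=\rho_{\{0,1,4,11\}}(g)=2$, and then $r=3$. These $g$ are the cubics of Section 9.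
* $(2,0)$: $A\setminus J=\{2,5,12\}$, differences $3,7,10$. By (c) only $m\le1$, with $r=2+m$.
* $(3..5,0)$: only $m=0$, with $r=3$.
* $(0,1..7)$: $A\setminus J=\{0,1,2,5\}$. By (b) only $m\le2$, with $r=1+m$.
* $(0,8..10)$: $A\setminus J=\{0,1,2\}$. By (b) only $m\le1$, with $r=2+m$.
* $(0,11)$: only $m=0$, with $r=3$.
* $(1,1..7)$: $A\setminus J=\{1,2,5\}$. By (b) only $m\le1$, with $r=2+m$.
* $(1,8..10)$ and $(2,1..7)$: only $m=0$, with $r=3$.

For all other $(i,j)$ we have $|J|\ge4$. Hence $B_5=1$ and
$$B_4=W_1+w(t)+(p^7-1),$$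
$$B_3=W_2+w(t)W_1+w(t^2)+(p^7-1)W_1+(p^{10}-p^7)+w(t)(p^7-1),$$
which are fixed polynomials in $p$, and
$$\begin{aligned}B_2={}&W_3+w(t)W_2+w(t^2)W_1+(p^5-p^2)+(p^7-1)W_2+(p^{10}-p^7)W_1+w(s^{11})\\&+w(t)(p^7-1)W_1+w(t)(p^{10}-p^7)+w(t^2)(p^7-1)+(p-1)\,\mathcal C+\mathcal S,\end{aligned}$$
where everything before $(p-1)\,\mathcal C$ is a fixed polynomial in $p$, $\mathcal C$ is given by (6) with $q=p$, and
$$\mathcal S=\sum_{\deg g\ge4,\ g(0)\neq0,\ \rho_A(g)=3}w(g)\qquad(g\text{ monic}).$$

**Definition (finite-type).** A quantity depending on $p$ is *finite-type* if, for each $p$, it equals the value at $p$ of some member of a fixed finite subset of $\mathbb Q[t]$.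

Sums and products of finite-type quantities are finite-type. For example, $\mathcal C$ is finite-type: there are at most three roots $v$ and finitely many factorization types. So in (2) everything except $p\,\mathcal S$ is finite-type.

## 12. Quintics, quartics, and the elliptic curve $Y^2=X^3+6X^2-18X+9$

The purpose of this section is to compute $\mathcal S$ up to finite-type terms. Let $m=\deg g\ge4$. Since $1,t,t^2$ are independent mod $g$, $\rho_A(g)=3$ iff $t^5,t^{12}\in\langle1,t,t^2\rangle$ mod $g$. The first condition says $g\mid t^5-\alpha t^2-\beta t-\gamma$ for some $\alpha,\beta,\gamma$, so $m\le5$.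

**Degree 5.** Then $g=t^5-\alpha t^2-\beta t-\gamma$ with $\gamma\ne0$, and
$$t^{12}=t^2(t^5)^2\equiv\alpha^2t^6+2\alpha\beta t^5+(\beta^2+2\alpha\gamma)t^4+2\beta\gamma t^3+\gamma^2t^2,\qquad t^6\equiv\alpha t^3+\beta t^2+\gamma t,$$
while $t^5\in\langle1,t,t^2\rangle$. Setting the coefficients of $t^4$ and $t^3$ to $0$,
$$\beta^2+2\alpha\gamma=0,\qquad\alpha^3+2\beta\gamma=0 .$$
If $\alpha=0$, then $\beta=0$ and $g=t^5-\gamma$, which satisfies both. If $\alpha\ne0$, then the second equation forces $\beta\ne0$. Put $\mu=\beta/\alpha$. The first equation gives $\gamma=-\beta^2/(2\alpha)=-\mu^2\alpha/2$ (recall that $p$ is odd). The second becomes $\alpha^3=-2\beta\gamma=\mu^3\alpha^2$, so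
$$\alpha=\mu^3,\quad\beta=\mu^4,\quad\gamma=-\mu^5/2,\qquad g=\mu^5g_0(t/\mu),\quad g_0=t^5-t^2-t+\tfrac12,$$
and conversely each $\mu\in\mathbb F_p^*$ gives a solution. The total contribution is
$$\sum_{\gamma\in\mathbb F_p^*}w(t^5-\gamma)+(p-1)\,w(g_0).$$
It is finite-type. For the first sum, $t^5-\kappa^5\gamma=\kappa^5\bigl((t/\kappa)^5-\gamma\bigr)$ shows that the factorization type depends only on the class of $\gamma$ in $\mathbb F_p^*/\mathbb F_p^{*5}$. There are $\gcd(5,p-1)\in\{1,5\}$ classes, each with $(p-1)/\gcd(5,p-1)$ elements.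

**Degree 4: the recursion.** Let $f=t^4-e_1t^3+e_2t^2-e_3t+e_4$, $e_4\ne0$, and let $c_N$ be the $t^3$-coefficient of $t^N$ mod $f$. Then $c_0=c_1=c_2=0$, $c_3=1$, and $c_N=e_1c_{N-1}-e_2c_{N-2}+e_3c_{N-3}-e_4c_{N-4}$ for $N\ge4$, so
$$\sum_{N\ge0}c_{N+3}u^N=\frac1{1-e_1u+e_2u^2-e_3u^3+e_4u^4}.$$
The conditions are $c_5=c_{12}=0$. Since $c_5=[u^2]=e_1^2-e_2$, the first says $e_2=e_1^2$.

**Degree 4, $e_1=0$.** Then $e_2=0$ and $c_{12}=[u^9](1-e_3u^3+e_4u^4)^{-1}=e_3^3$, because $9=3+3+3$ is the only way to write $9$ as a sum of $3$s and $4$s. So $e_3=0$ and $f=t^4+e_4$. The total contribution $\sum_{e_4\in\mathbb F_p^*}w(t^4+e_4)$ is finite-type by the argument above with fourth powers in place of fifth powers.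

**Degree 4, $e_1=\mu\ne0$.** Write $e_2=\mu^2$, $e_3=v\mu^3$, $e_4=\omega\mu^4$, and put $a=v-1$, $b=v-\omega$. Then $v=a+1$, $\omega=a+1-b$, and
$$f=\mu^4f_{a,b}(t/\mu),\qquad f_{a,b}=t^4-t^3+t^2-(a+1)t+(a+1-b).$$
Replacing $u$ by $u/\mu$ in the generating function, $\mu^{-9}c_{12}=[u^9](1-u+u^2-vu^3+\omega u^4)^{-1}$. Multiplication by $1+u$ clears the low terms:
$$(1+u)(1-u+u^2-vu^3+\omega u^4)=1-au^3-bu^4-cu^5,\qquad c=-\omega=b-a-1 .$$
So $\mu^{-9}c_{12}=\bigl([u^9]+[u^8]\bigr)(1-au^3-bu^4-cu^5)^{-1}$. The ordered sums of $3,4,5$ with total $9$ are $3+3+3$, $4+5$, $5+4$; those with total $8$ are $4+4$, $3+5$, $5+3$. Hence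
$$\mu^{-9}c_{12}=(a^3+2bc)+(b^2+2ac)=a^3-2a^2-2a+3b^2-2b,$$
where the last equality inserts $c=b-a-1$ and the terms $\mp2ab$ cancel. The condition $e_4\ne0$ is $\omega\ne0$, i.e. $b\ne a+1$. So these quartics correspond bijectively to pairs $\bigl(\mu,(a,b)\bigr)$ with $\mu\in\mathbb F_p^*$ and $(a,b)\in\mathcal E^\circ$, where
$$\mathcal E:\ 3b^2-2b+a^3-2a^2-2a=0,\qquad\mathcal E^\circ=\{(a,b)\in\mathcal E(\mathbb F_p):\ b\ne a+1\},$$
and their total weight is $(p-1)\Sigma_p$ with $\Sigma_p=\sum_{(a,b)\in\mathcal E^\circ}w(f_{a,b})$.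

**The curve $\mathcal E$.** Substituting $b=a+1$ in the equation of $\mathcal E$ gives $a^3+a^2+2a+1=0$, so the line $b=a+1$ meets $\mathcal E(\mathbb F_p)$ in $m_p\le3$ points. Put $X=-3a$ and $Y=3(3b-1)$, a bijective change of variables as $p\ne3$. On $\mathcal E$,
$$Y^2=81b^2-54b+9=27(3b^2-2b)+9=-27a^3+54a^2+54a+9=X^3+6X^2-18X+9 .$$
So $\mathcal E$ becomes the affine part of
$$E:\ Y^2=X^3+6X^2-18X+9 .$$
The discriminant of the cubic is $11664+23328-7776-2187-17496=7533=3^5\cdot31$. Hence $E$ is an elliptic curve over $\mathbb Q$ with good reduction at every prime outside $\{2,3,31\}$, in particular at every $p>31$. With $a_p=p+1-\#E(\mathbb F_p)$, removing the point at infinity and the $m_p$ points above gives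
$$\#\mathcal E^\circ=p-a_p-m_p .\tag{7}$$

Collecting everything in (2), whose coefficient of $B_2$ is $p$,
$$B_A(p)=Q_p(p)-p(p-1)\,\Sigma_p,\tag{8}$$
where $Q_p$ lies in a fixed finite subset of $\mathbb Q[t]$.

## 13. The size of $\Sigma_p$ to within $O(p^{7/2})$

The purpose is to isolate $a_p$ inside $\Sigma_p$. All implied constants are absolute.

**Step 1. One weight.** Let $n_1(f)$ be the number of distinct roots of a quartic $f$ in $\mathbb F_p$. Irreducible factors of degree $\ge2$ change the product by a factor $1+O(p^{-2})$, so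
$$w(f)=p^4(1-p^{-1})^{n_1(f)}\bigl(1+O(p^{-2})\bigr)=p^4-n_1(f)p^3+O(p^2).$$

**Step 2. The sum of $n_1$.** The sum $\sum_{(a,b)\in\mathcal E^\circ}n_1(f_{a,b})$ differs by at most $4m_p\le12$ from the number of $(a,b,x)\in\mathbb F_p^3$ with $(a,b)\in\mathcal E$ and $f_{a,b}(x)=0$. The last equation can be solved for $b$:
$$b=\theta(a,x):=x^4-x^3+x^2-(a+1)x+a+1 .$$
So we are counting the zeros in $\mathbb F_p^2$ of the polynomial
$$G_0(a,x)=3\theta^2-2\theta+a^3-2a^2-2a .$$
It has total degree at most $8$. Since $\theta$ has degree at most $1$ in $a$, $G_0$ is a monic cubic in $a$; in particular $G_0\ne0$. Factor $G_0$ into irreducibles over $\mathbb F_p$; there are at most $8$ distinct factors $H$ up to scalars.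

If $H$ is absolutely irreducible, the Lang–Weil theorem (S. Lang, A. Weil, *Number of points of varieties in finite fields*, Amer. J. Math. 76 (1954)) gives $p+O(\sqrt p)$ zeros of $H$ in $\mathbb F_p^2$, with a constant depending only on the bound $8$ for the degree. If $H$ is not absolutely irreducible, let $H_1$ be an absolutely irreducible factor over $\overline{\mathbb F}_p$, scaled so that one of its coefficients is $1$. The product of the distinct Frobenius conjugates of $H_1$ has coefficients in $\mathbb F_p$ and divides $H$, so it equals $H$ up to a scalar, and there are at least two conjugates. A zero of $H$ in $\mathbb F_p^2$ is a zero of one conjugate, hence of all of them, because Frobenius fixes the point. By Bézout there are at most $64$ such points. Two distinct factors $H$ have at most $64$ common zeros, again by Bézout. Therefore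
$$\sum_{(a,b)\in\mathcal E^\circ}n_1(f_{a,b})=\nu_p\,p+O(\sqrt p),$$
where $\nu_p$ is the number of distinct absolutely irreducible factors of $G_0$ over $\mathbb F_p$, an integer with $0\le\nu_p\le8$.

**Step 3. Sum up.** By Step 1, Step 2, (7), and $\#\mathcal E^\circ=O(p)$,
$$\Sigma_p=p^4(p-a_p-m_p)-p^3\bigl(\nu_pp+O(\sqrt p)\bigr)+O(p^3)=p^5-a_pp^4-(m_p+\nu_p)p^4+O(p^{7/2}).\tag{9}$$

## 14. The traces $a_p$ take infinitely many values

**Step 1. From finitely many rational functions to finitely many traces.** Suppose $R_1,\dots,R_s\in\mathbb C(t)$ exist as in Theorem 2. By (1),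
$$P(s_{\lambda'}\mapsto0)=1-\Bigl(1-\frac{B_A(p)}{p^{24}}\Bigr)\prod_{i=1}^7(1-p^{-i}).$$
The product is a nonzero rational function of $p$ without zeros at primes, so $B_A(p)$ is, for almost all $p$, the value at $p$ of one of finitely many rational functions. By (8) the same holds for $\Sigma_p$, since $Q_p$ ranges over a finite set. Solving (9),
$$a_p=p-(m_p+\nu_p)-\frac{\Sigma_p}{p^4}+O(p^{-1/2}),$$
and $m_p+\nu_p$ takes finitely many values. So there is a finite set $\mathcal G\subset\mathbb C(t)$ such that for almost all $p$ there is a $G\in\mathcal G$ with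
$$a_p=G(p)+O(p^{-1/2}).$$
The $G\in\mathcal G$ that are used for only finitely many $p$ account for finitely many values of $a_p$. Let $G$ be used for infinitely many $p$. Hasse's bound $|a_p|\le2\sqrt p$ gives $|G(p)|\le2\sqrt p+O(1)$ along these $p$. If $G\neq0$, its degree (numerator minus denominator) is an integer at most $\tfrac12$, hence at most $0$. So $G(p)$ tends to a finite limit $\ell_G$. Along the $p$ using $G$, the integers $a_p$ converge to $\ell_G$, so $a_p=\ell_G$ for all large such $p$. Consequently $a_p$ takes only finitely many values over all primes $p$ of good reduction.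

**Step 2. This is impossible.** Recall the $2$-adic representation of $E$: the absolute Galois group of $\mathbb Q$ acts on the Tate module $T_2E\cong\mathbb Z_2^2$ by a continuous homomorphism
$$\rho:\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)\to GL_2(\mathbb Z_2),$$
which is unramified outside $2,3,31$. We have $\operatorname{tr}\rho(\mathrm{Frob}_p)=a_p$ for the other primes $p$, and $\det\rho$ is the $2$-adic cyclotomic character.

By Chebotarev the Frobenius elements are dense in the image of $\rho$. By Step 1 the continuous function $\operatorname{tr}\rho$ takes values in a finite set on a dense subset of the image. A finite set is closed, so $\operatorname{tr}\rho$ takes values in that set everywhere. A continuous function with finitely many values is locally constant, so the set where $\operatorname{tr}\rho=2=\operatorname{tr}\rho(1)$ is an open neighborhood of $1$. It contains an open subgroup $H$. For $h\in H$ also $h^2\in H$. For a $2\times2$ matrix $m$ one has $(\operatorname{tr}m)^2=\operatorname{tr}(m^2)+2\det m$,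 so
$$\det\rho(h)=\tfrac12\bigl((\operatorname{tr}\rho(h))^2-\operatorname{tr}\rho(h^2)\bigr)=\tfrac12(4-2)=1 .$$
Thus the $2$-adic cyclotomic character is trivial on the open subgroup $H$. An open subgroup has finite index, so the character would have finite image. But its image is $\mathbb Z_2^*$, which is infinite. This contradiction proves Theorem 2. $\blacksquare$
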